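# Gluing primitive ideal spaces of nuclear $C^*$-algebras along an open set

Throughout, topological spaces are $T_0$ and second countable unless we say otherwise, $C^*$-algebras are separable, "ideal" means closed two-sided ideal, and "amenable" means nuclear: $A\otimes_{\max}D=A\otimes_{\min}D$ for every $C^*$-algebra $D$. A set is *quasi-compact* (q.c.) if every open cover has a finite subcover; no Hausdorff property is implied. A space is *locally quasi-compact* (l.q.c.) if every point has a neighborhood base of q.c. sets.

## 1. Clopen $U$ and Hausdorff $X$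

For a $C^*$-algebra $A$, $\operatorname{Prim}(A)$ is the set of kernels of irreducible representations, with the hull-kernel topology. Its open sets are the sets
$$O_I=\{Q\in\operatorname{Prim}(A): I\not\subset Q\},\qquad I\subset A \text{ an ideal},$$
and $I\mapsto O_I$ is an order isomorphism from ideals onto open sets. Moreover $O_I\cong\operatorname{Prim}(I)$ via $Q\mapsto Q\cap I$, and $\operatorname{Prim}(A)\setminus O_I\cong\operatorname{Prim}(A/I)$.

Now cut a space $X$ into an open set $U$ and its closed complement $F=X\setminus U$. Suppose that each of the two pieces is the primitive ideal space of a nuclear $C^*$-algebra. Is $X$ one too? In two cases we can answer at once.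

**Proposition 1.** Let $X$ be second countable, l.q.c. and $T_0$, let $U\subset X$ be open, and let $U\cong\operatorname{Prim}(A_1)$, $F=X\setminus U\cong\operatorname{Prim}(A_2)$ with $A_1,A_2$ separable nuclear. If $U$ is also closed, or if $X$ is Hausdorff, then $X\cong \operatorname{Prim}(A)$ for a separable nuclear $A$.

*Proof.* Let $U$ be clopen and put $A=A_1\oplus A_2$. Every ideal of $A$ has the form $I_1\oplus I_2$. An irreducible representation of $A$ kills one of the two orthogonal ideals $A_1,A_2$, so the primitive ideals are $Q_1\oplus A_2$ and $A_1\oplus Q_2$. The open sets are thus the disjoint unions of an open set of $\operatorname{Prim}(A_1)$ and one of $\operatorname{Prim}(A_2)$. Hence $\operatorname{Prim}(A)\cong U\sqcup F=X$, and $A$ is nuclear.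

Let $X$ be Hausdorff. Then $X$ is a locally compact, second countable Hausdorff space. The irreducible representations of $C_0(X)$ are the point evaluations, and its ideals are the sets of functions vanishing on a given closed set. So $\operatorname{Prim}C_0(X)\cong X$, and $C_0(X)$ is separable and nuclear. $\blacksquare$

What changes in general? In the first case the pieces do not touch. In the second case the function algebra records how they touch, and the algebras $A_1,A_2$ are not even used. In general points of $F$ are limits of points of $U$, the closure of a single point of $U$ may reach into $F$, and no function algebra has the right spectrum. Any $A$ with $\operatorname{Prim}(A)\cong X$ has an ideal $I$ with $\operatorname{Prim}(I)\cong U$ and $\operatorname{Prim}(A/I)\cong F$. So the sensible first attempt is to look for an extension $0\to A_1\to A\to A_2\to0$ of the two algebras we are given.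

## 2. Extensions of prescribed algebras

**Two points.** Let $X=\{u,y\}$ with open sets $\emptyset,\{u\},X$, so that $\overline{\{u\}}=X$ and $\overline{\{y\}}=\{y\}$. With $U=\{u\}$ we may be handed $A_1=A_2=\mathbb C$. An extension of $\mathbb C$ by $\mathbb C$ is a two-dimensional $C^*$-algebra, hence $\mathbb C^2$, with discrete spectrum. With $A_1=\mathcal K$, the compact operators on $\ell^2$, the algebra $A=\mathcal K+\mathbb C1$ has exactly the ideals $0,\mathcal K,A$, so $\operatorname{Prim}(A)=\{0,\mathcal K\}\cong X$. We must at least allow ourselves to stabilize $A_1$.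

**An interval.** Stabilizing does not suffice. Take $X=[0,1]$, $U=(0,1]$, $F=\{0\}$, $A_1=C_0((0,1],\mathcal K)$, and $A_2=\mathcal O_2$, the simple nuclear algebra generated by isometries $s_1,s_2$ with $s_1s_1^*+s_2s_2^*=1$. *There is no $A$ that contains $A_1$ as an ideal, with $A/A_1\cong\mathcal O_2$ and with $\operatorname{Prim}(A)\cong[0,1]$ such that $\operatorname{Prim}(A_1)$ corresponds to $(0,1]$.* Suppose there were, and let $P_t$ be the primitive ideal corresponding to $t$. Points of $[0,1]$ are closed, so every $A/P_t$ is simple. For $t>0$ we have $A_1\not\subset P_t$, so $A/P_t=A_1/(A_1\cap P_t)\cong\mathcal K$; and $A/P_0\cong\mathcal O_2$. Since $\operatorname{Prim}(A)$ is Hausdorff, $t\mapsto\|a+P_t\|$ is continuous for every $a\in A$.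

Choose lifts in $A$: $h=h^*$ of $1$, and $x_i$ of $s_i$. By continuity at $0$, for each $\varepsilon>0$ there is $t>0$ with the following property. In $A/P_t\cong\mathcal K$ the elements
$$h^2-h,\quad x_i^*x_i-h,\quad x_1x_1^*+x_2x_2^*-h,\quad hx_ih-x_i$$
have norm less than $\varepsilon$, and $\|h\|>1-\varepsilon$. Let $\varepsilon<1/4$ and let $p\in\mathcal K$ be the spectral projection of $h$ for $[1/2,\infty)$. A spectral value $\alpha$ of $h$ satisfies $|\alpha||\alpha-1|<\varepsilon$, so it lies within $2\varepsilon$ of $1$ (if $\alpha\ge1/2$) or of $0$ (if $\alpha<1/2$). Hence $\|p-h\|\le2\varepsilon$, the rank of $p$ is finite, and $p\neq0$ because $\|h\|>1-\varepsilon>2\varepsilon$. Put $y_i=px_ip$. Up to errors bounded by a constant times $\varepsilon$ we have $y_i^*y_i\approx p$ and $y_1y_1^*+y_2y_2^*\approx p$. With the normalized trace $\tau$ of the matrix algebra $p\mathcal Kp$,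
$$2\approx\tau(y_1^*y_1+y_2^*y_2)=\tau(y_1y_1^*+y_2y_2^*)\approx1,$$
a contradiction for small $\varepsilon$.

Yet $[0,1]=\operatorname{Prim}C([0,1])$. So the pieces cannot be taken as given: which algebra lies over $U$ decides which algebras can lie over $F$. The existence of $A$ is a statement about the space $X$, and we want a criterion that speaks of the space alone. Once the criterion is topological, gluing becomes a topological problem. That is the plan.

## 3. Dini spaces, sobriety and saturations

**Definition (sober).** A closed set is *prime* if it is non-empty and not the union of two proper closed subsets. A $T_0$ space is *sober* if every prime closed subset is the closure $\overline{\{x\}}$ of a point.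

Hausdorff spaces are sober. The set $\mathbb N$ with the cofinite topology is not: $\mathbb N$ itself is prime, but closures of points are points. In a sober $T_0$ space the points correspond bijectively to the prime closed sets, and a point lies in an open set $W$ iff its closure is not contained in the complement of $W$. Therefore *two sober $T_0$ spaces with order isomorphic lattices of open sets are homeomorphic.* We write $\mathbb O(X)$ for the lattice of open sets.

**Definition (Dini functions and Dini spaces, in the sense of E. Kirchberg).** Let $X$ be second countable, l.q.c., sober, $T_0$. A lower semicontinuous $f:X\to[0,\infty)$ is a *Dini function* if for every decreasing net $(F_\sigma)$ of closed sets with intersection $F$ one has $\sup f(F_\sigma)\to\sup f(F)$, where $\sup\emptyset:=0$. The space $X$ is a *Dini space* if the sets $\{f>0\}$, $f$ Dini, generate its topology.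

On a locally compact Hausdorff space every $0\le f\in C_0(X)$ is a Dini function. Indeed, if $0<\varepsilon<\lim\sup f(F_\sigma)$, the compact sets $\{f\ge\varepsilon\}\cap F_\sigma$ are non-empty and decreasing, so they have a common point and $\sup f(F)\ge\varepsilon$. The constant $1$ on the discrete space $\mathbb N$ is not: take $F_n=\{n,n+1,\dots\}$. For $a\in A$ the function $J\mapsto\|a+J\|$ is a Dini function on $\operatorname{Prim}(A)$.

Conjecture 13 of the text "Spectra of C\* algebras, Extensions and R-actions" (http://www.math.ku.dk/~rordam/Banff_talks/Kirchberg.pdf) says: for a Dini space $X$ and $U\subset X$ open, *$X$ is homeomorphic to the primitive ideal space of an amenable $C^*$-algebra if $U$ and $X\setminus U$ (with the subspace topologies) are.* We prove it. Of the Dini property we use only the following hypotheses.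

**Theorem A (Conjecture 13 holds).** Let $X$ be second countable, l.q.c., sober, $T_0$, and $U\subset X$ open. If $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of separable nuclear $C^*$-algebras, then so is $X$.

*Remark.* If the sets $\{f>0\}$, $f$ Dini, form a base of the sober space $X$, then l.q.c. in our sense is automatic. Let $F$ be closed with $s=\sup f(F)>0$. By the Dini property a decreasing chain of closed subsets on which the supremum is $s$ has an intersection with supremum $s$. So Zorn's lemma gives a minimal closed $G\subset F$ with $\sup f(G)=s$. It is prime: if $G=G_1\cup G_2$ with $G_i$ closed, one of the $G_i$ has supremum $s$ and equals $G$. So $G=\overline{\{x\}}$, and lower semicontinuity gives $f\le f(x)$ on $G$, hence $f(x)=s$: suprema over closed sets are attained when positive. Now let open sets $G_\sigma\uparrow$ cover $\{f\ge\varepsilon\}$, $\varepsilon>0$. On $\bigcap_\sigma(X\setminus G_\sigma)$ we have $f<\varepsilon$, so the supremum there is $<\varepsilon$, so $\sup f(X\setminus G_\sigma)<\varepsilon$ for some $\sigma$, that is, $\{f\ge\varepsilon\}\subset G_\sigma$.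 Thus $\{f\ge\varepsilon\}$ is q.c. If $x\in W=\{f>0\}$, then $\{f\ge f(x)/2\}$ is a q.c. neighborhood of $x$ in $W$.

Three facts about l.q.c. spaces will be used all the time. Open subsets and closed subsets of l.q.c. spaces are l.q.c. Next,

**(Int)** If $A$ is q.c., $V$ is open and $A\subset V$, there are $V'$ open and $K$ q.c. with $A\subset V'\subset K\subset V$.

For the proof, cover $A$ by the interiors of finitely many q.c. subsets of $V$; let $V'$ be the union of these interiors and $K$ the union of these sets. Finally, an open subset $W$ of a second countable l.q.c. space is the union of an increasing sequence of q.c. sets: cover $W$ by interiors of q.c. subsets of $W$, pass to a countable subcover, and take finite unions. Note also that a relatively closed subset of a q.c. set is q.c.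

**Definition (saturation).** For $S\subset X$,
$$\operatorname{sat}_X(S)=\bigcap\{W\text{ open}:S\subset W\}=\{x:\overline{\{x\}}\cap S\ne\emptyset\}.$$

The two descriptions agree. If $\overline{\{x\}}\cap S=\emptyset$, then $X\setminus\overline{\{x\}}$ is an open set that contains $S$ and misses $x$; if $s\in\overline{\{x\}}\cap S$, every open set containing $s$ contains $x$. In a Hausdorff space $\operatorname{sat}(S)=S$. In the two-point space of Section 2, $\operatorname{sat}\{y\}=X$ and $\operatorname{sat}\{u\}=\{u\}$. From the second description, $\operatorname{sat}(\bigcup S_\alpha)=\bigcup\operatorname{sat}(S_\alpha)$. If $U$ is open and $S\subset U$, then $\operatorname{sat}_U(S)=\operatorname{sat}_X(S)$. If $F$ is closed and $S\subset F$, then $\operatorname{sat}_F(S)=F\cap\operatorname{sat}_X(S)$. A set $W\setminus W'$ with $W,W'$ open is called *locally closed*.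

## 4. Resolutions of a $T_0$ space

In the Hausdorff case $C_0(X)$ does the job. For general $X$ we want a *Hausdorff* space $P$ with a map $\pi:P\to X$ such that $\mathbb O(X)$ can be read off inside $\mathbb O(P)$. For $N\subset P$ open, the smallest candidate of the form $\pi^{-1}(W)$ containing $N$ is $\pi^{-1}(\operatorname{sat}\pi(N))$. We want it to be open, and we want $W\mapsto\pi^{-1}(W)$ to be injective on open sets. If a non-empty $W\setminus W'$ misses $\pi(P)$, then $W$ and $W\cap W'$ are different open sets with the same preimage. This suggests: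

**Definition (resolution).** A *resolution* of a $T_0$ space $X$ is a pair $(P,\pi)$ with $P$ locally compact, second countable, Hausdorff and $\pi:P\to X$ continuous, such that

* (R1) $\operatorname{sat}\pi(N)$ is open for every open $N\subset P$;
* (R2) $\pi(P)\cap L\ne\emptyset$ for every non-empty locally closed $L\subset X$.

*Examples.* If $X$ is locally compact Hausdorff, $(X,\mathrm{id})$ is a resolution. If $X$ is a finite $T_0$ space, let $P$ be $X$ with the discrete topology and $\pi$ the identity: $\operatorname{sat}\{x\}$ is a finite intersection of open sets, hence open, and (R2) holds because $\pi$ is onto. A non-example: for $X=[0,1]$ and $P=\{0\}\sqcup(0,1]$ with the obvious map, (R2) holds but $\operatorname{sat}\pi(\{0\})=\{0\}$ is not open.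

**Theorem B.** A sober $T_0$ space $X$ is homeomorphic to $\operatorname{Prim}(A)$ for a separable nuclear $A$ iff $X$ has a resolution.

**Theorem C (gluing).** Let $X$ be second countable, l.q.c., $T_0$, $U\subset X$ open, $F=X\setminus U$. If $U$ and $F$ have resolutions, so does $X$.

*Theorem A follows from B and C.* The spaces $U$ and $F$ are sober, being homeomorphic to primitive ideal spaces of separable algebras. They have resolutions by B, so $X$ has one by C. Since $X$ is sober and $T_0$, B gives the algebra.

We shall use the following cited results.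

* **[KR]** E. Kirchberg, M. Rørdam, *Purely infinite C\*-algebras: ideal-preserving zero homotopies*, GAFA 15 (2005), 377–415. Let $B$ be separable, nuclear, $\mathcal O_\infty$-absorbing and homotopic to zero in an ideal-system preserving way: there is a point-norm continuous path $(\rho_s)_{s\in[0,1]}$ of $*$-endomorphisms with $\rho_0=\mathrm{id}$, $\rho_1=0$ and $\rho_s(J)\subset J$ for all ideals $J$. Then $B$ is the limit of a sequence of algebras $C_0(\Gamma,v)\otimes M_k$, where $\Gamma$ is a finite connected graph, $v\in\Gamma$, and $C_0(\Gamma,v)=\{f\in C(\Gamma):f(v)=0\}$.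
* **[KP]** $\mathcal O_\infty\otimes\mathcal O_\infty\cong\mathcal O_\infty$ (Kirchberg–Phillips, J. reine angew. Math. 525 (2000)).
* **[M]** Michael's selection theorem (Ann. of Math. 63 (1956)): a lower semicontinuous map from a paracompact Hausdorff space to non-empty closed convex subsets of a Banach space has a continuous selection.
* **[T]** For separable nuclear $A,B$ the map $(I,J)\mapsto I\otimes B+A\otimes J$ is a homeomorphism $\operatorname{Prim}A\times\operatorname{Prim}B\to\operatorname{Prim}(A\otimes B)$ (see Blanchard–Kirchberg, J. Funct. Anal. 207 (2004), §2). Open sets of the product are unions of open rectangles, and rectangles correspond to the ideals $I\otimes J$; so every ideal of $A\otimes B$ is the closed sum of the ideals $I\otimes J$ it contains.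

We also use these standard facts. The space $\operatorname{Prim}$ of a separable $C^*$-algebra is sober, second countable, l.q.c., and prime ideals are primitive. Nuclearity passes to ideals, quotients, extensions, inductive limits and Morita equivalent algebras. If $B=\overline{\bigcup B_n}$ is an increasing union of $C^*$-subalgebras, every ideal $I$ of $B$ is $\overline{\bigcup(I\cap B_n)}$. Pure states of a subalgebra extend to pure states. If $Z=\operatorname{Prim}D$ is Hausdorff, then $z\mapsto\|d(z)\|:=\|d+z\|$ is in $C_0(Z)$ for $d\in D$.

## 5. Gluing two resolutions (Theorem C)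

If $U$ or $F$ is empty there is nothing to do. Otherwise let $(P_1,\pi_1)$ and $(P_2,\pi_2)$ be resolutions of $U$ and $F$; by (R2), $P_1,P_2\ne\emptyset$.

### 5.1 What a disjoint union lacks, on the interval

On $P_1\sqcup P_2$ with $\pi=\pi_1\sqcup\pi_2$ everything is fine except (R1) for $N\subset P_2$. The set $\operatorname{sat}_X\pi_2(N)$ meets $F$ in a relatively open set, but it need not contain the points of $U$ near $\pi_2(N)$: on $[0,1]$ with $U=(0,1]$ we just saw $\operatorname{sat}\{0\}=\{0\}$. So an open neighborhood of a point $y\in P_2$ must contain more points, lying over $U$ near $\pi_2(y)$. We have to attach further copies of pieces of $P_1$ that accumulate at $y$.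

Which pieces? Look at $X=[0,1]$, $P_1=(0,1]$, $P_2=\{0\}$, and attach subsets $D_m\subset(0,2^{-m})$ that converge to $0$. If the $D_m$ are open intervals, clopen in the new space, the point $0$ has no compact neighborhood, because each $D_m$ is closed and not compact. If they are compact intervals $[a,b]$, the relatively open subset $[a,c)$ has image $[a,c)$, which is not open in $X$, and (R1) fails. Pieces must be compact near $0$ and yet map openly.

The way out is to thicken $P_2$ to $P_2\times(0,1]$ and to attach *regions under graphs*. Choose $e_m\in C_c((0,1])$ with $0\le e_m\le1$, supported in $(0,2^{-m})$, with $e_m=1$ on $D_m=(2^{-m-3},2^{-m-1})$, and put $Q_m=\{(p,s):0<s\le e_m(p)\}$. Let a neighborhood of $(0,s)$ consist of $\{0\}\times J$ and of all $(p,s')\in Q_m$ with $m\ge m_0$ and $s'\in J$, where $J\ni s$ is an interval. For $J$ inside $[a,1]$ with $a>0$, only the part $\{e_m\ge a\}$ of the support is involved, and it is compact. But the projection $Q_m\to(0,1]$ is open, because lowering $s$ a little keeps us under the graph. And for any $s\in J$ the neighborhood contains $D_m\times\{s\}$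 for all $m\ge m_0$, whose images together with $0$ fill $[0,2^{-m_0-1})$.

In general $F$ is not a point, so the pieces need addresses in $P_2$. And each piece must be relatively compact, although the sets it has to cover, $V\cap U$ with $V$ open around a point of $F$, are not q.c. Dealing with this second point is the heart of the proof (Step 2).

### 5.2 The proof

Fix a base $(W_k)_{k\ge1}$ of $X$ and a compatible metric on $P_2$.

**Step 1: addresses.** *We choose small open sets in $P_2$, and for each of them an open set of $X$ in which the piece with that address must live.* For $m\ge1$ choose a locally finite countable cover $(O_{m,i})_{i\in I_m}$ of $P_2$ by non-empty relatively compact open sets of diameter $\le2^{-m}$, and open $O'_{m,i}$ with $\overline{O'_{m,i}}\subset O_{m,i}$ that still cover $P_2$. For $S\subset P_2$ put $I_m(S)=\{i\in I_m:O_{m,i}\cap S\ne\emptyset\}$. It is finite if $S$ is relatively compact, and $S\subset\bigcup_{i\in I_m(S)}O_{m,i}$. We choose open $V_{m,i}\subset X$ with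

* (V1) $V_{m,i}\cap F=\operatorname{sat}_F\pi_2(O_{m,i})$,
* (V2) $V_{m,i}\subset W_k$ whenever $k\le m$ and $\pi_2(O_{m,i})\subset W_k$.

This is possible: by (R1) for $\pi_2$ the right side of (V1) is open in $F$, so some open $V^\circ$ satisfies (V1). Intersect $V^\circ$ with the finitely many $W_k$ in (V2). Each $W_k\cap F$ is open in $F$ and contains $\pi_2(O_{m,i})$, hence contains $\operatorname{sat}_F\pi_2(O_{m,i})$, so (V1) is kept.

**Step 2: quasi-compact sets, one for each level.** *Fix $(n,j)$ with $j\in I_n$. We want an open set around $\pi_2(\overline{O'_{n,j}})$ whose part in $U$ is covered by q.c. sets $H^m$, $m\ge n$, such that $H^m$ lies in the union of the sets $V_{m,i}$ of level $m$ with address meeting $O_{n,j}$.* For $m\ge n$ put $V_{(m)}=\bigcup_{i\in I_m(O_{n,j})}V_{m,i}$. As $O_{n,j}\subset\bigcup_{i\in I_m(O_{n,j})}O_{m,i}$, (V1) gives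
$$V_{n,j}\cap F=\operatorname{sat}_F\pi_2(O_{n,j})\subset V_{(m)}\quad(m\ge n),\qquad V_{n,j}\subset V_{(n)};\tag{1}$$
the last inclusion holds because $j\in I_n(O_{n,j})$. The set $\pi_2(\overline{O'_{n,j}})$ is q.c. and contained in $V_{n,j}$. By (Int) choose a q.c. set $K_\infty=K_\infty^{(n,j)}$ with
$$\pi_2(\overline{O'_{n,j}})\subset\operatorname{int}K_\infty\subset K_\infty\subset V_{n,j}.$$
Put $V^n=V_{n,j}$ and, by (Int) inductively for $m\ge n$, choose $V^{m+1}$ open and $K^{m+1}$ q.c. with
$$K_\infty\subset V^{m+1}\subset K^{m+1}\subset V^m.$$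
What lies in $K^{m+1}$ but not in $V_{(m+1)}$ must be dealt with at level $m$ or earlier. So put $G^m=K^{m+1}\setminus V_{(m+1)}$ for $m\ge n$. It is q.c., it lies in $V^m$, and it misses $F$, since $K^{m+1}\cap F\subset V_{n,j}\cap F\subset V_{(m+1)}$ by (1). So $G^m\subset V^m\cap U$. Let $A_n\subset A_{n+1}\subset\cdots$ be q.c. sets with union $\operatorname{int}(K_\infty)\cap U$; note $A_m\subset K_\infty\cap U\subset V^m\cap U$. By (Int) in the l.q.c. space $U$ choose $T^m$ open and $C^m$ q.c. with
$$G^m\cup A_m\subset T^m\subset C^m\subset V^m\cap U\qquad(m\ge n).$$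
Put $H^n=C^n$ and $H^{m+1}=C^{m+1}\setminus T^m$ for $m\ge n$. These sets are q.c. and have the following two properties.

First, $H^m\subset V_{(m)}\cap U$. For $m=n$ this is $C^n\subset V_{n,j}\cap U\subset V_{(n)}\cap U$. For $m+1$, a point of $C^{m+1}\subset V^{m+1}\subset K^{m+1}$ outside $V_{(m+1)}$ lies in $G^m\subset T^m$, so it is not in $H^{m+1}$.

Second, $\operatorname{int}(K_\infty)\cap U\subset\bigcup_{m\ge n}H^m$. We have $T^n\subset C^n=H^n$ and $T^{m+1}\subset C^{m+1}\subset T^m\cup H^{m+1}$, so by induction $T^m\subset H^n\cup\dots\cup H^m$; and $\bigcup_mT^m\supset\bigcup_mA_m=\operatorname{int}(K_\infty)\cap U$.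

We write $H^m_{(n,j)}$ for these sets.

**Step 3: relatively compact pieces in $P_1$.** *We choose for each $\mu=(m,i)$ a single relatively compact open $D_\mu\subset P_1$ over $V_\mu$ so that the tails $m\ge n$ cover what Step 2 asks for, for all $(n,j)$ at once.* For $V\subset U$ open choose relatively compact open sets $D_1\subset D_2\subset\cdots$ with $\overline{D_l}\subset\pi_1^{-1}(V)$ and union $\pi_1^{-1}(V)$. Then
$$\bigcup_l\operatorname{sat}\pi_1(D_l)=V,\tag{2}$$
an increasing union of open sets by (R1). Here "$\subset$" holds since $V$ is open and contains $\pi_1(D_l)$. Conversely let $x\in V$. The locally closed set $\overline{\{x\}}\cap V$ is non-empty, so by (R2) it contains $\pi_1(p)$ for some $p\in\pi_1^{-1}(V)$. Then $p\in D_l$ for some $l$, and $x\in\operatorname{sat}\{\pi_1(p)\}$ because $\pi_1(p)\in\overline{\{x\}}$.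

Let $(D^{m,i}_l)_l$ be such a sequence for $V=V_{m,i}\cap U$. For $n\le m$ the q.c. set $H^m_{(n,j)}$ lies in the finite union $\bigcup_{i\in I_m(O_{n,j})}V_{m,i}\cap U$. By (2) and quasi-compactness there is $l=l(m;n,j)$ with
$$H^m_{(n,j)}\subset\bigcup_{i\in I_m(O_{n,j})}\operatorname{sat}\pi_1(D^{m,i}_l).$$
For fixed $(m,i)$ only finitely many $(n,j)$ satisfy $n\le m$ and $O_{n,j}\cap O_{m,i}\ne\emptyset$, as $O_{m,i}$ is relatively compact and the covers are locally finite. Let $l_{m,i}$ be the maximum of the corresponding $l(m;n,j)$, and $D_{m,i}=D^{m,i}_{l_{m,i}}$. Together with Step 2, for all $(n,j)$,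
$$\operatorname{int}\big(K_\infty^{(n,j)}\big)\cap U\subset\bigcup\{\operatorname{sat}\pi_1(D_{m,i}):m\ge n,\ i\in I_m(O_{n,j})\}.\tag{3}$$
Choose $e_{m,i}\in C_c(P_1)$ with $0\le e_{m,i}\le1$, $e_{m,i}=1$ on $D_{m,i}$ and $\operatorname{supp}e_{m,i}\subset\pi_1^{-1}(V_{m,i})$.

**Step 4: the space.** *We assemble the pieces as on the interval.* Let $M=\{\mu=(m,i)\}$ be the countable set of all indices and $Q_\mu=\{(p,s)\in P_1\times(0,1]:s\le e_\mu(p)\}$. Put
$$P'=(P_2\times(0,1])\ \sqcup\ \bigsqcup_{\mu\in M}Q_\mu,\qquad P=P_1\sqcup P',$$
with $\pi=\pi_1$ on $P_1$, $\pi(y,s)=\pi_2(y)$ on $P_2\times(0,1]$, and $\pi(p,s)=\pi_1(p)$ on $Q_\mu$. For $O\subset P_2$ open, $J\subset(0,1]$ a relatively open, possibly empty interval, and $m_0\in\mathbb N$ let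
$$N(O,J,m_0)=O\times J\ \cup\ \{(p,s)\in Q_\mu:\mu=(m,i),\ m\ge m_0,\ O_\mu\subset O,\ s\in J\}.$$
These sets and the open subsets of the $Q_\mu$ form a base of a topology on $P'$: they cover $P'$, $N(O,J,m_0)\cap Q_\mu$ is open in $Q_\mu$, and
$$N(O_1,J_1,m_1)\cap N(O_2,J_2,m_2)=N(O_1\cap O_2,J_1\cap J_2,\max(m_1,m_2)).$$
Let $P_1$ be clopen in $P$ with its own topology. Each $Q_\mu$, $\mu=(m,i)$, is open in $P'$ with its usual topology. It is also closed, because the sets $N(O,J,m+1)$ and the other $Q_{\mu'}$ miss it. The set $P_2\times(0,1]$ is closed and carries the product topology.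

**Step 5: $P$ is second countable, Hausdorff and locally compact.** *This is where the graph regions pay off.* Letting $O$ and $J$ run through countable bases (of intervals, for $J$), and using countable bases of the countably many $Q_\mu$, we get a countable base of $P'$.

*Hausdorff.* Points $(y,s)\neq(y',s')$ of $P_2\times(0,1]$ are separated by $N(O,\cdot,\cdot)$ and $N(O',\cdot,\cdot)$ with $O\cap O'=\emptyset$ if $y\ne y'$ (no $O_\mu$ lies in both, as all $O_\mu$ are non-empty), or using disjoint $J,J'$ if $s\ne s'$. All other pairs are separated because the $Q_\mu$ are clopen and Hausdorff.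

*Locally compact.* $Q_\mu$ is closed in $P_1\times(0,1]$, hence locally compact. Let $(y,s)\in P_2\times(0,1]$, let $O$ be a relatively compact open neighborhood of $y$, and let $\bar J\subset(0,1]$ be a compact interval that is a neighborhood of $s$ in $(0,1]$, $a=\min\bar J>0$. Then
$$T=\overline O\times\bar J\ \cup\ \{(p,s')\in Q_\mu:\mu\in M,\ O_\mu\subset O,\ s'\in\bar J\}$$
is a neighborhood of $(y,s)$. We show that it is sequentially compact, hence compact, by second countability. Take a sequence in $T$. If infinitely many terms lie in $\overline O\times\bar J$, use its compactness. If infinitely many lie in one $Q_\mu$, use compactness of $\{(p,s')\in Q_\mu:s'\in\bar J\}$, a closed subset of $\operatorname{supp}e_\mu\times\bar J$ because $s'\ge a>0$ forces $e_\mu(p)\ge a$. Otherwise, after passing to a subsequence, the terms are $(p_k,s_k)\in Q_{\mu_k}$ with distinct $\mu_k=(m_k,i_k)$ and $O_{\mu_k}\subset O$. For each $m$ only finitely many $O_{m,i}$ lie in $O$, so $m_k\to\infty$. Choose $y_k\in O_{\mu_k}$ and pass to a subsequence with $y_k\to y'\in\overline O$ and $s_k\to s'\in\bar J$.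 Since $\operatorname{diam}O_{\mu_k}\to0$, every neighborhood $O^*$ of $y'$ contains $O_{\mu_k}$ for large $k$. So $(p_k,s_k)$ is eventually in each $N(O^*,J^*,m_0)\ni(y',s')$, that is, $(p_k,s_k)\to(y',s')\in T$.

**Step 6: $\pi$ is continuous.** *This is what (V2) is for.* Only points $(y,s)\in P_2\times(0,1]$ need an argument. Let $W$ be open with $\pi_2(y)\in W_k\subset W$, and let $O=\pi_2^{-1}(W_k)$. If $m\ge k$, $O_{m,i}\subset O$ and $(p,s')\in Q_{m,i}$, then $e_{m,i}(p)>0$, so $\pi_1(p)\in V_{m,i}\subset W_k$ by (V2). Hence $\pi(N(O,(0,1],k))\subset W_k\subset W$.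

**Step 7: (R1) and (R2).** *This is what (3) is for.* As $\operatorname{sat}$ commutes with unions, (R1) has to be checked on basic open sets. On $P_1$ it holds by assumption, since $U$ is open in $X$.

Let $N\subset Q_\mu$ be open. Its projection to $P_1$ is open: if $(p,s)\in N$ and $p'\to p$, then $s':=\min(s,e_\mu(p'))\to\min(s,e_\mu(p))=s>0$, so eventually $s'>0$, $(p',s')\in Q_\mu$, and then $(p',s')\in N$. So $\operatorname{sat}\pi(N)$ is the saturation of the $\pi_1$-image of an open set, hence open.

Let $N=N(O,J,m_0)$ with $J\ne\emptyset$. Then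
$$\operatorname{sat}\pi(N)=\operatorname{sat}\pi_2(O)\cup\bigcup_\mu\operatorname{sat}\pi(N\cap Q_\mu),$$
and the sets in the last union are open. If $x\in\operatorname{sat}\pi_2(O)$, then $\pi_2(y)\in\overline{\{x\}}$ for some $y\in O$, and $x$ lies in every open set containing $\pi_2(y)$. So it suffices to find for each $y\in O$ an open $V\ni\pi_2(y)$ with $V\subset\operatorname{sat}\pi(N)$. Choose $n\ge m_0$ such that the closed ball of radius $2^{1-n}$ about $y$ lies in $O$, and $j$ with $y\in O'_{n,j}$. The set $O_{n,j}$ lies in the ball of radius $2^{-n}$, and a set $O_{m,i}$ with $m\ge n$ that meets it lies in the ball of radius $2^{1-n}$. So $O_{n,j}\subset O$, and $O_{m,i}\subset O$ for all $m\ge n$, $i\in I_m(O_{n,j})$. Let $V=\operatorname{int}K_\infty^{(n,j)}\ni\pi_2(y)$. By (V1),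
$$V\cap F\subset V_{n,j}\cap F=\operatorname{sat}_F\pi_2(O_{n,j})\subset\operatorname{sat}\pi_2(O).$$
For $\mu=(m,i)$ with $m\ge n$, $i\in I_m(O_{n,j})$ and any $s\in J$ we have $D_\mu\times\{s\}\subset N\cap Q_\mu$, because $e_\mu=1\ge s$ on $D_\mu$, $m\ge m_0$ and $O_\mu\subset O$. So (3) gives $V\cap U\subset\operatorname{sat}\pi(N)$. This proves (R1).

For (R2) let $L\ne\emptyset$ be locally closed. If $L\cap U\ne\emptyset$, it meets $\pi_1(P_1)$. Otherwise $L\subset F$ is locally closed in $F$ and meets $\pi_2(P_2)=\pi(P_2\times\{1\})$. This proves Theorem C. $\blacksquare$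

## 6. From a resolution to a nuclear algebra

Let $(P,\pi)$ be a resolution of the sober $T_0$ space $X$. If $X=\emptyset$ take $A=0$; let $X\ne\emptyset$. We start from $C=C_0(P)$, whose ideals $C_0(N)$ correspond to *all* open $N\subset P$. This is too many: only the sets $\pi^{-1}(W)$ should survive. We enlarge $C$ by operators that carry mass from one point to another, so that an ideal containing functions that are non-zero at $q$ must contain functions that are non-zero at each $p$ with $\pi(q)\in\overline{\{\pi(p)\}}$.

**Step 1: invariant open sets.** *We describe $\mathbb O(X)$ inside $\mathbb O(P)$.* For $p\in P$ let $\Lambda(p)=\pi^{-1}(\overline{\{\pi(p)\}})$; it is closed and $p\in\Lambda(p)$. For $N\subset P$ open put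
$$\hat N=\{p:\Lambda(p)\cap N\ne\emptyset\}=\pi^{-1}(\operatorname{sat}\pi(N)).$$
The two sets are equal, since $\pi(p)\in\operatorname{sat}\pi(N)$ means that $\pi(q)\in\overline{\{\pi(p)\}}$ for some $q\in N$. By (R1) $\hat N$ is open. Clearly $N\subset\hat N$. If $N=\pi^{-1}(W)$ with $W$ open, then $\operatorname{sat}\pi(N)\subset W$ and $\hat N\subset N$; so $\hat N=N$ iff $N=\pi^{-1}(W)$ for some open $W$. Call such $N$ *invariant*. If $\pi^{-1}(W)\subset\pi^{-1}(W')$, then $\pi(P)$ misses $W\setminus W'$, so $W\subset W'$ by (R2). So $W\mapsto\pi^{-1}(W)$ is an order isomorphism from $\mathbb O(X)$ onto the invariant sets.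

In the two-point example with $P=\{u,y\}$ discrete, $\Lambda(u)=\{u,y\}$, $\Lambda(y)=\{y\}$, $\widehat{\{y\}}=P$, $\widehat{\{u\}}=\{u\}$: the invariant sets are $\emptyset,\{u\},P$.

**Step 2: continuous families of measures.** *We make the relation $q\in\Lambda(p)$ continuous in $p$, at the price of replacing points $q$ by measures.* Let $(N_k)_{k\ge1}$ be a countable base of $P$ of non-empty relatively compact open sets and $D_k=\hat N_k$. For $p\in D_k$ let $\Theta_k(p)$ be the set of probability measures on $\overline{N_k}$ supported on $\overline{\Lambda(p)\cap N_k}$. It is non-empty, convex and weak\*-compact. With $(g_r)$ dense in the unit ball of the real-valued functions in $C(\overline{N_k})$, the map $\nu\mapsto(2^{-r}\int g_r\,d\nu)_r$ is an affine homeomorphism of the compact space $\operatorname{Prob}(\overline{N_k})$ onto a compact convex subset of the real Hilbert space $\ell^2$, as it is continuous and injective.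

*$\Theta_k$ is lower semicontinuous.* Let $\Theta_k(p_0)$ meet the weak\*-open set $G$. Finite convex combinations of point masses at points of $S=\Lambda(p_0)\cap N_k$ are dense in $\Theta_k(p_0)$: otherwise the Hahn–Banach theorem gives $\nu\in\Theta_k(p_0)$ and a real $g$ with $\int g\,d\nu>\sup_Sg=\sup_{\overline S}g$, which is absurd. So some $\sum c_i\delta_{q_i}\in G$ with $q_i\in S$. There are open $Y_i\ni q_i$, $Y_i\subset N_k$, with $\sum c_i\delta_{q_i'}\in G$ for all $q_i'\in Y_i$. The set $\bigcap_i\hat Y_i$ is open and contains $p_0$. For $p$ in it choose $q'_i\in\Lambda(p)\cap Y_i$; then $\sum c_i\delta_{q_i'}\in\Theta_k(p)\cap G$.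

The open set $D_k\subset P$ is metrizable, hence paracompact. By [M] there is a weak\*-continuous map $p\mapsto\nu^k_p\in\Theta_k(p)$ on $D_k$.

**Step 3: the Hilbert bimodule.** *We turn the measures into a right Hilbert $C$-module with a left action of $C$.* Let $E_k$ be the Hilbert $C$-module completion (after dividing out null vectors) of $C_c(D_k,C(\overline{N_k}))$ with
$$\langle\xi,\eta\rangle(p)=\int\overline{\xi(p)}\,\eta(p)\,d\nu^k_p,\qquad(\xi g)(p)=\xi(p)g(p),\qquad(\lambda(f)\xi)(p)=f|_{\overline{N_k}}\,\xi(p).$$
The inner product is continuous in $p$, with compact support in $D_k$. So the left action uses the value at the point $q$ over which one integrates, and the right action uses the value at $p$. Put $E_0=\bigoplus_kE_k$ with left action $\lambda_0$, and $E=E_0\otimes\ell^2$ with left action $\lambda=\lambda_0\otimes1$; let $(e_r)_{r\ge1}$ be the standard basis of $\ell^2$. These modules are separable. For $N\subset P$ open: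
$$\text{the closed ideal of }C\text{ generated by }\langle E_0,\lambda_0(C_0(N))E_0\rangle\text{ is }C_0(\hat N).\tag{4}$$
If $p\notin\hat N$, then $\Lambda(p)\cap N=\emptyset$, so functions in $C_0(N)$ vanish on $\Lambda(p)\supset\operatorname{supp}\nu^k_p$, and all these inner products vanish at $p$. If $p\in\hat N$, pick $q\in\Lambda(p)\cap N$ and $k$ with $q\in N_k$, $\overline{N_k}\subset N$. Then $p\in D_k$; with $f\in C_0(N)$, $f=1$ on $\overline{N_k}$, and $\xi(p)=1$ we get $\langle\xi,\lambda(f)\xi\rangle(p)=1$. The same statement holds for $E$, since $\langle\xi\otimes e,\lambda(f)(\eta\otimes e')\rangle=\langle e,e'\rangle\langle\xi,\lambda_0(f)\eta\rangle$.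

Why the factor $\ell^2$? If $P$ is one point and $E=\mathbb C$, the construction below gives the algebra generated by the unilateral shift $T$, and the projection $1-TT^*$ generates the proper ideal $\mathcal K$, although $\operatorname{Prim}$ should be a point. Infinite multiplicity removes such ideals; see (5).

**Step 4: the Toeplitz algebra and its compression to $C$.** *We define the algebra and the tool that detects its ideals.* Let $\mathcal F=\bigoplus_{n\ge0}E^{\otimes n}$, with $E^{\otimes0}=C$ and tensor products over $C$. Then $C$ acts on the left of $\mathcal F$ (by multiplication on $E^{\otimes0}$, so faithfully). For $\zeta\in E^{\otimes n}$ let $T_\zeta\eta=\zeta\otimes\eta$; for $n=0$ this is the left action of $\zeta\in C$. Let $\mathcal T\subset\mathcal L(\mathcal F)$ be the $C^*$-algebra generated by $C$ and the $T_\xi$, $\xi\in E$. For $\xi,\eta\in E$, $f\in C$: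
$$T_\xi^*T_\eta=\langle\xi,\eta\rangle,\qquad fT_\xi=T_{\lambda(f)\xi},\qquad T_\xi f=T_{\xi f}.$$
For $\omega\in E^{\otimes m}$, $\zeta\in E^{\otimes n}$ the operator $T_\omega^*T_\zeta$ has the form $T_{\zeta'}$ with $\zeta'\in E^{\otimes(n-m)}$ if $n\ge m$ (for $\zeta=\zeta_1\otimes\zeta_2$ with $\zeta_1\in E^{\otimes m}$, it is $T_{\langle\omega,\zeta_1\rangle\zeta_2}$), and by taking adjoints the form $T^*_{\omega'}$ if $n\le m$. So the closed span of the elements $T_\zeta T_\omega^*$, $\zeta\in E^{\otimes n}$, $\omega\in E^{\otimes m}$, $n,m\ge0$, is a $C^*$-algebra. It contains $C$ and all $T_{\xi g}=T_\xi g$, hence all $T_\xi$, so it is $\mathcal T$. In particular $\mathcal T$ is separable.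

Compression to $E^{\otimes0}$ is a linear contraction $\Phi:\mathcal T\to C$ with $\Phi(T_\zeta T_\omega^*)=0$ unless $n=m=0$: if $m\ge1$, $T_\omega^*$ kills $E^{\otimes0}$; if $m=0$ and $n\ge1$, the range is in $E^{\otimes n}$. Further $\Phi|_C=\mathrm{id}$, and $\Phi(hb)=h\Phi(b)$ for $h\in C$, since $C$ preserves $E^{\otimes0}$. The key formula is, for $b\in\mathcal T$ and $\zeta,\zeta'\in E_0$,
$$\lim_{k\to\infty}T_{\zeta\otimes e_k}^*\,b\,T_{\zeta'\otimes e_k}=\langle\zeta,\lambda_0(\Phi(b))\zeta'\rangle\quad\text{in norm.}\tag{5}$$
The maps on the left and on the right are bounded by $\|\zeta\|\|\zeta'\|$, uniformly in $k$, so it suffices to check a set of elements $b$ with dense span. Take words $T_{\xi_1}\cdots T_{\xi_n}fT_{\eta_m}^*\cdots T_{\eta_1}^*$ with $f\in C$ and all $\xi_i,\eta_i\in E_0\otimes\operatorname{span}(e_1,\dots,e_r)$ for some $r$. If $n+m\ge1$ and $k>r$, the left side is $0$, because $T_{\zeta\otimes e_k}^*T_{\xi_1}=\langle\zeta\otimes e_k,\xi_1\rangle=0$ or $T_{\eta_1}^*T_{\zeta'\otimes e_k}=0$; the right side is $0$ as $\Phi(b)=0$. If $n=m=0$, then $T^*_{\zeta\otimes e_k}fT_{\zeta'\otimes e_k}=\langle\zeta,\lambda_0(f)\zeta'\rangle$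 for all $k$.

**Step 5: two ideals for each invariant $N$.** *We produce a smallest and a largest candidate for the ideal belonging to $N$.* For $N$ invariant put $\mathcal FC_0(N)=\{\eta\in\mathcal F:\langle\eta,\eta\rangle\in C_0(N)\}$. If $(u_i)$ is an approximate unit of $C_0(N)$ and $\eta\in\mathcal FC_0(N)$, then $\|\eta-\eta u_i\|^2=\|(1-u_i)\langle\eta,\eta\rangle(1-u_i)\|\to0$. So this set is the closed linear span of the products $\eta'g$ with $g\in C_0(N)$, a submodule, and by Cohen's factorization theorem each of its elements is itself of the form $\eta'g$ with $\eta'\in\mathcal F$, $g\in C_0(N)$. The same holds for $E$ and $E^{\otimes n}$. Let $I_N$ be the ideal of $\mathcal T$ generated by $C_0(N)$, and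
$$J_N=\{a\in\mathcal T:a\mathcal F\subset\mathcal FC_0(N)\}=\{a\in\mathcal T:\langle\zeta,a\zeta'\rangle\in C_0(N)\ \ \forall\zeta,\zeta'\in\mathcal F\}.$$
The descriptions agree: $\langle\zeta,\eta g\rangle=\langle\zeta,\eta\rangle g$ gives one inclusion, and $\zeta=a\zeta'$ gives the other. The second one shows that $J_N$ is closed and self-adjoint, the first that it is a two-sided ideal, because $b(\eta g)=(b\eta)g$.

*$I_N\subset J_N$.* For $f\in C_0(N)$ and $\xi\in E$, $\langle\lambda(f)\xi,\lambda(f)\xi\rangle=\langle\xi,\lambda(|f|^2)\xi\rangle\in C_0(\hat N)=C_0(N)$ by (4). So $\lambda(f)\xi=\xi'g$ with $g\in C_0(N)$, and $f(\xi\otimes\eta)=\xi'g\otimes\eta=\xi'\otimes g\eta$. Iterating through the tensor factors, $C_0(N)\mathcal F\subset\mathcal FC_0(N)$, that is, $C_0(N)\subset J_N$.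

*$J_N\cap C=I_N\cap C=C_0(N)$.* If $f\in J_N\cap C$, then $fC\subset C_0(N)$ by looking at $E^{\otimes0}$, so $f\in C_0(N)$; and $C_0(N)\subset I_N\subset J_N$.

**Step 6: the gauge action.** *We describe the part of $\mathcal T$ of degree zero, which is needed both for $J_N=I_N$ and for nuclearity.* Conjugation by the unitaries $\bigoplus_nz^n$ on $\mathcal F$, $|z|=1$, gives a point-norm continuous action $\gamma$ of the circle on $\mathcal T$ with $\gamma_z(T_\zeta T_\omega^*)=z^{n-m}T_\zeta T_\omega^*$. Averaging over the circle maps $\mathcal T$ onto the fixed algebra $\mathcal T^\gamma$ and kills the $T_\zeta T_\omega^*$ with $n\ne m$. So $\mathcal T^\gamma=\overline{\bigcup_RB_R}$ with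
$$B_R=C+\mathcal K_1+\dots+\mathcal K_R,\qquad\mathcal K_r=\overline{\operatorname{span}}\{T_\zeta T_\omega^*:\zeta,\omega\in E^{\otimes r}\},\qquad\mathcal K_0:=C.$$
Since $T_\omega^*T_{\zeta'}=\langle\omega,\zeta'\rangle\in C$ for $\omega,\zeta'\in E^{\otimes r}$, each $\mathcal K_r$ is a $C^*$-algebra. For $r\le R$ we have $\mathcal K_r\mathcal K_R\subset\mathcal K_R$, because $T_\zeta T_\omega^*T_{\zeta'}=T_{\zeta''}$ with $\zeta''\in E^{\otimes R}$ if $\zeta,\omega\in E^{\otimes r}$ and $\zeta'\in E^{\otimes R}$. All $B_R$ are $C^*$-algebras by induction: if $B_{R-1}$ is one, then $\mathcal K_R$ is a closed ideal in the closure of $B_{R-1}+\mathcal K_R$, and the sum of a $C^*$-subalgebra and a closed ideal is closed. For $\zeta,\omega\in E^{\otimes r}$ the operator $T_\zeta T_\omega^*$ vanishes on $E^{\otimes n}$ for $n<r$ and acts as $\theta_{\zeta,\omega}\otimes1$ on $E^{\otimes n}=E^{\otimes r}\otimes E^{\otimes(n-r)}$ for $n\ge r$, where $\theta_{\zeta,\omega}\eta=\zeta\langle\omega,\eta\rangle$. Hence restriction to $E^{\otimes r}$ is isometric on $\mathcal K_r$ and gives $\mathcal K_r\cong\mathcal K(E^{\otimes r})$.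 For $k\in\mathcal K_r$ and $\zeta\in E^{\otimes r}$ we read off $kT_\zeta=T_{k\zeta}$.

**Step 7: $J_N=I_N$ for $N$ invariant.** *Smallest and largest candidates agree.* The unitaries $\bigoplus z^n$ preserve $\mathcal FC_0(N)$, so $\gamma$ preserves $J_N$. By Fejér's theorem $a\in J_N$ is a limit of linear combinations of its spectral components $a_k=\int z^{-k}\gamma_z(a)\,dz\in J_N$. Now $a_k\in I_N$ iff $a_k^*a_k\in I_N$, and $a_k^*a_k\in J_N\cap\mathcal T^\gamma$. So it suffices to show $J_N\cap\mathcal T^\gamma\subset I_N$. Here $J_N\cap\mathcal T^\gamma=\overline{\bigcup_R(J_N\cap B_R)}$.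

Let $b=f+k_1+\dots+k_R\in J_N$ with $f\in C$, $k_r\in\mathcal K_r$. On $E^{\otimes0}$, $b$ acts as $f$, so $f\in C_0(N)\subset I_N$. Suppose $f,k_1,\dots,k_{r-1}\in I_N\subset J_N$. Then $k_r+\dots+k_R\in J_N$, and it acts on $E^{\otimes r}$ as $k_r$. So for $\zeta\in E^{\otimes r}$ we can write $k_r\zeta=\zeta'g$ with $\zeta'\in E^{\otimes r}$, $g\in C_0(N)$, and for $\omega\in E^{\otimes r}$
$$k_rT_\zeta T_\omega^*=T_{k_r\zeta}T_\omega^*=T_{\zeta'}\,g\,T_\omega^*\in I_N.$$
So $k_ru\in I_N$ for $u$ in a dense subspace of $\mathcal K_r$, hence for all $u\in\mathcal K_r$; with an approximate unit of $\mathcal K_r$ we get $k_r\in I_N$. By induction $b\in I_N$.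

**Step 8: every ideal $I$ of $\mathcal T$ is $I_N$ for an invariant $N$.** *This is where the infinite multiplicity enters.* Let $N$ be the open set with $I\cap C=C_0(N)$. For $f\in C_0(N)$ and $\xi,\eta\in E$, $\langle\xi,\lambda(f)\eta\rangle=T_\xi^*fT_\eta\in I\cap C=C_0(N)$. So $\hat N\subset N$ by (4), and $N$ is invariant. Clearly $I_N\subset I$.

Let $b\in I$ and $N_1=\{\Phi(b)\ne0\}$. For $h\in C$ we have $hb\in I$, and (5) gives $\langle\zeta,\lambda_0(h\Phi(b))\zeta'\rangle\in I\cap C=C_0(N)$ for $\zeta,\zeta'\in E_0$. The set $\{h\Phi(b):h\in C\}$ is dense in $C_0(N_1)$, so $\langle E_0,\lambda_0(C_0(N_1))E_0\rangle\subset C_0(N)$, and (4) gives $N_1\subset\hat N_1\subset N$. Thus $\Phi(I)\subset C_0(N)$. Now let $a\in I$, $\zeta\in E^{\otimes n}$, $\zeta'\in E^{\otimes m}$, $g,g'\in C$. Since $\zeta g=T_\zeta g$ with $g\in E^{\otimes0}$,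
$$\langle\zeta g,a\,\zeta'g'\rangle=\langle g,T_\zeta^*aT_{\zeta'}g'\rangle=\bar g\,\Phi(T_\zeta^*aT_{\zeta'})\,g'\in C_0(N).$$
Linear combinations of such vectors are dense in $\mathcal F$, so $a\in J_N=I_N$. Hence $I=I_N$.

By Step 8 and $I_N\cap C=C_0(N)$, $N\mapsto I_N$ is an order isomorphism from the invariant open sets onto the ideals of $\mathcal T$. With Step 1, $\mathbb O(X)\cong\mathbb O(\operatorname{Prim}\mathcal T)$. Both spaces are sober and $T_0$, so $X\cong\operatorname{Prim}(\mathcal T)$.

**Step 9: $\mathcal T$ is nuclear.** *We go from degree zero to $\mathcal T$ by averaging.* $\mathcal K_r\cong\mathcal K(E^{\otimes r})$ is Morita equivalent to an ideal of $C$, hence nuclear. $B_R$ is an extension of $B_{R-1}/(B_{R-1}\cap\mathcal K_R)$ by $\mathcal K_R$, so all $B_R$, and then $\mathcal T^\gamma$, are nuclear. Let $D$ be any $C^*$-algebra and let $x\ge0$ be in the kernel of $\kappa:\mathcal T\otimes_{\max}D\to\mathcal T\otimes_{\min}D$. The circle acts on both sides by $\gamma\otimes\mathrm{id}$, point-norm continuously, and $\kappa$ is equivariant. Let $\mathcal E=\int(\gamma_z\otimes\mathrm{id})\,dz$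 on $\mathcal T\otimes_{\max}D$. It is faithful on positive elements: if $\mathcal E(x)=0$, then for each state $\varphi$ the continuous non-negative function $z\mapsto\varphi((\gamma_z\otimes\mathrm{id})(x))$ has integral $0$, so $\varphi(x)=0$. The range of $\mathcal E$ lies in the closure $S$ of the image of the algebraic tensor product $\mathcal T^\gamma\odot D$, and $S$ is the image of $\mathcal T^\gamma\otimes_{\max}D=\mathcal T^\gamma\otimes_{\min}D$. The composition $\mathcal T^\gamma\otimes_{\min}D\to S\xrightarrow{\kappa}\mathcal T\otimes_{\min}D$ is the canonical inclusion, so it is injective. Since the first map is onto $S$, $\kappa|_S$ is injective. Now $\mathcal E(x)\in S$ and $\kappa(\mathcal E(x))=\int(\gamma_z\otimes\mathrm{id})(\kappa(x))\,dz=0$. So $\mathcal E(x)=0$ and $x=0$. Thus $\kappa$ is injective, $\mathcal T$ is nuclear, and the "if" part of Theorem B is proved. $\blacksquare$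

## 7. From a nuclear algebra to a resolution

If $\operatorname{Prim}(A)$ is Hausdorff, it resolves itself. We first show that a sequential limit of algebras with Hausdorff $\operatorname{Prim}$ has a resolution. Then we show how [KR] brings every nuclear algebra into this form, up to a factor that can be projected away.

### 7.1 Limits of algebras with Hausdorff primitive ideal space

**Lemma 2.** Let $B$ be the limit of a sequence of separable $C^*$-algebras with Hausdorff primitive ideal spaces. Then $\operatorname{Prim}(B)$ has a resolution.

Quotients of algebras with Hausdorff $\operatorname{Prim}$ have Hausdorff $\operatorname{Prim}$. So we replace the algebras by their images in $B$ and assume $B=\overline{\bigcup B_n}$ with $B_1\subset B_2\subset\cdots$ and $Z_n:=\operatorname{Prim}B_n$ Hausdorff. A primitive ideal $w$ of $B_{n+1}$ need not restrict to a primitive ideal of $B_n$: for the diagonal $B_n=\mathbb C^2\subset B_{n+1}=M_2$ and $w=0$, the ideal $w\cap B_n=0$ is not primitive. So instead of restricting we allow *every* primitive $v\supset w\cap B_n$, and take as points of $P$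 all chains of such choices.

**Step 1: the space of chains.** *We define $P$.* Let $Z_n^+=Z_n\cup\{\infty\}$ be the one-point compactification (with an isolated point added if $Z_n$ is compact) and $b(\infty):=0$. For $b\in B_n$ the function $z\mapsto\|b(z)\|$ is continuous on $Z_n^+$. For $v\in Z_n^+$, $w\in Z_{n+1}^+$ write $v\preceq w$ if $\|b(v)\|\le\|b(w)\|$ for all $b\in B_n$. Then $\infty\preceq w$ always, and $v\preceq\infty$ only for $v=\infty$. Let
$$Z=\Big\{(z_n)\in\prod_nZ_n^+:z_n\preceq z_{n+1}\ \forall n\Big\},\qquad P=Z\setminus\{(\infty,\infty,\dots)\}.$$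
The product is compact metrizable. The defining inequalities are closed conditions, since $b\in B_n\subset B_{n+1}$ has continuous norm functions on $Z_n^+$ and on $Z_{n+1}^+$. So $Z$ is compact and $P$ is locally compact, second countable, Hausdorff. If $z\in P$ and $z_n\ne\infty$, then $z_m\ne\infty$ for $m\ge n$.

**Step 2: open sets of $P$ from ideals of $B$.** *We prepare $\pi^{-1}(O_I)$.* For an ideal $I\subset B$ put $I_n=I\cap B_n$, $\Omega_n(I)=\{z\in Z_n:I_n\not\subset z\}$, and
$$\Omega(I)=\{z\in P:z_n\in\Omega_n(I)\text{ for some }n\},$$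
an open set. If $z_n\in\Omega_n(I)$, pick $b\in I_n\subset I_{n+1}$ with $b(z_n)\ne0$; then $b(z_{n+1})\neq0$, so $z_{n+1}\in\Omega_{n+1}(I)$. As primitive ideals are prime, $\Omega_n(I\cap J)=\Omega_n(I)\cap\Omega_n(J)$. Going to the larger of two indices, $\Omega(I\cap J)=\Omega(I)\cap\Omega(J)$. Also $\Omega(B)=P$.

**Step 3: the map $\pi$.** *A chain defines a primitive ideal of $B$.* For $z\in P$ and $b\in B_n$ the numbers $\|b(z_m)\|$, $m\ge n$, increase and are bounded by $\|b\|$. So $q_z(b)=\lim_m\|b(z_m)\|$ is a $C^*$-seminorm on $\bigcup B_n$ dominated by the norm. Let $Q_z$ be the kernel of its extension to $B$. Now $z\notin\Omega(I)$ iff $b(z_n)=0$ for all $n$ and all $b\in I_n$, iff $q_z$ vanishes on $\bigcup I_n$ (the numbers increase), iff $I\subset Q_z$, because $I=\overline{\bigcup I_n}$. Taking $I=B$ we see $Q_z\ne B$. If $I\cap J\subset Q_z$, then $z\notin\Omega(I)\cap\Omega(J)$, so $I\subset Q_z$ or $J\subset Q_z$. Thus $Q_z$ is prime, hence primitive. Put $\pi(z)=Q_z$. We have shown $\pi^{-1}(O_I)=\Omega(I)$, so $\pi$ is continuous.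

**Step 4: continuation of chains.** *We show that finite chains can be prolonged while avoiding a given $\Omega(J)$.*

**(E)** Let $J\subset B$ be an ideal and $w\in Z_m\setminus\Omega_m(J)$. Then there is $w'\in Z_{m+1}\setminus\Omega_{m+1}(J)$ with $w\preceq w'$.

We have $J_m\subset w$ and $B_m/J_m\subset B_{m+1}/J_{m+1}$. Take a pure state of $B_m/J_m$ whose GNS representation has kernel $w/J_m$, extend it to a pure state of $B_{m+1}/J_{m+1}$, and let $w'$ be the kernel of the resulting irreducible representation of $B_{m+1}$. It contains $J_{m+1}$. The restriction of that representation to $B_m$ contains the GNS representation of the original state, so $w'\cap B_m\subset w$ and $\|b(w)\|\le\|b+(w'\cap B_m)\|=\|b(w')\|$ for $b\in B_m$.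

Iterating (E), and using for the smaller indices either $\infty$ or a given chain $w_1\preceq\dots\preceq w_m=w$, we get points of $P$ outside $\Omega(J)$. Indeed, if $w_k\in\Omega_k(J)$ for some $k<m$, then $w\in\Omega_m(J)$ by Step 2.

**Step 5: (R2).** *Each non-empty $O_I\setminus O_J$ contains some $\pi(z)$.* It is non-empty only if $I\not\subset J$, and then $I_n\not\subset J_n$ for some $n$. The ideal $J_n$ is the intersection of the primitive ideals containing it, so there is $w\in\Omega_n(I)\setminus\Omega_n(J)$. By (E) there is a chain $z=(\infty,\dots,\infty,w,w_{n+1},\dots)$ in $\Omega(I)\setminus\Omega(J)$, and $\pi(z)\in O_I\setminus O_J$.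

**Step 6: (R1).** *We show: if $N\subset P$ is open, and $N\subset\Omega(I^\alpha)$ for all $\alpha$, with $I=\bigcap_\alpha I^\alpha$, then $N\subset\Omega(I)$.* This suffices. Apply it to all $I^\alpha$ with $\pi(N)\subset O_{I^\alpha}$: then $\pi(N)\subset O_I\subset\bigcap_\alpha O_{I^\alpha}=\operatorname{sat}\pi(N)$ and $O_I$ is open, so $\operatorname{sat}\pi(N)=O_I$.

Let $z\in N$. There are $n$ with $z_n\ne\infty$ and open sets $G_k\ni z_k$ in $Z_k^+$ for $k\le n$, $G_n\subset Z_n$, such that $\{z'\in P:z'_k\in G_k,\ k\le n\}\subset N$. Put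
$$H_1=G_1,\qquad H_{k+1}=\{w\in G_{k+1}:\exists v\in H_k,\ v\preceq w\}.$$
Then $z_k\in H_k$ for all $k\le n$. *Each $H_k$ is open in $Z_k^+$.* If $\infty\in H_k$, then $H_{k+1}=G_{k+1}$. Otherwise $H_k\subset Z_k$. Let $B_k(H_k)$ be the ideal of $B_k$ with $v\in H_k\iff B_k(H_k)\not\subset v$. Then
$$\{w\in Z_{k+1}^+:\exists v\in H_k,\ v\preceq w\}=\{w\in Z_{k+1}:b(w)\ne0\text{ for some }b\in B_k(H_k)\},$$
which is open. For "$\subset$", take $b\in B_k(H_k)$ with $b(v)\ne0$; then $b(w)\ne0$. For "$\supset$", $B_k(H_k)\not\subset w\cap B_k$, and $w\cap B_k$ is an intersection of primitive ideals of $B_k$, so some primitive $v\supset w\cap B_k$ lies in $H_k$, and $\|b(v)\|\le\|b+(w\cap B_k)\|=\|b(w)\|$ for $b\in B_k$.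

*$H_n\subset\Omega_n(I^\alpha)$ for all $\alpha$.* If $w\in H_n\setminus\Omega_n(I^\alpha)$, choose $w_k\in H_k\subset G_k$ with $w_1\preceq\dots\preceq w_n=w$ and continue by (E) to a point of $N\setminus\Omega(I^\alpha)$, a contradiction.

So the ideal $B_n(H_n)$ of the open set $H_n\subset Z_n$ is contained in every $I^\alpha_n$, hence in $I_n$. Therefore $z_n\in H_n\subset\Omega_n(I)$, that is, $z\in\Omega(I)$. This proves Lemma 2. $\blacksquare$

### 7.2 A zero-homotopic algebra whose homotopy preserves all ideals

To use [KR] we need a homotopy to zero that respects ideals. The cone $C_0([0,1))$, with $f(1):=0$, has the homotopy $f\mapsto f(\max(\cdot,s))$. It fails exactly at the ideals: $f$ may vanish at $1/2$ while $f(\max(1/2,3/4))=f(3/4)\ne0$. The homotopy respects the ideal of functions vanishing on $C$ if $C$ is upward closed. So we pass to a limit in which only upward closed sets survive.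

Let $(t_n)$ be dense in $[0,1)$, put $R_n=C_0([0,1),M_{2^n})$ and
$$R=\varinjlim(R_n,\varphi_n),\qquad\varphi_n(f)(t)=\operatorname{diag}\big(f(t),f(\max(t,t_n))\big).$$
The $\varphi_n$ are injective, and $R\ne0$ is separable and nuclear. With $f(1):=0$, the maps $f\mapsto f(\max(\cdot,s))$, $s\in[0,1]$, commute with the $\varphi_n$: both compositions give $\operatorname{diag}(f(\max(t,s)),f(\max(t,t_n,s)))$. By uniform continuity of $f$ on $[0,1]$ they define a point-norm continuous path $\rho_s$ of endomorphisms of $R$, with $\rho_0=\mathrm{id}$ and $\rho_1=0$.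

**Lemma 3.** $\rho_s(I)\subset I$ for every ideal $I$ of $R$ and every $s$.

*Proof.* Let $C_n\subset[0,1)$ be the closed set such that $I\cap R_n$ consists of the functions vanishing on $C_n$. Since $I\cap R_n=\varphi_n^{-1}(I\cap R_{n+1})$, a function is in $I\cap R_n$ iff it vanishes on $\bigcup_{t\in C_{n+1}}\{t,\max(t,t_n)\}$. This set is closed in $[0,1)$, since $t\mapsto\max(t,t_n)$ is a closed map of $[0,1)$. Hence
$$C_n=\bigcup_{t\in C_{n+1}}\{t,\max(t,t_n)\},\qquad\text{in particular }C_{n+1}\subset C_n.\tag{6}$$
Let $t\in C_n$. By (6) we find inductively $s_m\in C_m$, $m\ge n$, with $s_n=t$ and $s_m\in\{s_{m+1},\max(s_{m+1},t_m)\}$. Then $s_{m+1}\le s_m$, so $s_m\le t$ for all $m$. If $k\ge n$ and $t_k>t$, then $s_{k+1}\le t<t_k$, so $t_k=\max(s_{k+1},t_k)\in C_k\subset C_n$ by (6). As $\{t_k:k\ge n\}$ is dense in $[0,1)$ and $C_n$ is closed, $[t,1)\subset C_n$. So $C_n$ is upward closed. If $f$ vanishes on $C_n$, then so does $f(\max(\cdot,s))$. Thus $\rho_s(I\cap R_n)\subset I\cap R_n$, and $I$ is the closure of the union of the $I\cap R_n$. $\blacksquare$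

### 7.3 The "only if" part of Theorem B

For $A=0$ take $P=\emptyset$. Let $A\ne0$ be separable nuclear and $Y=\operatorname{Prim}A$.

**Step 1: an algebra to which [KR] applies.** Put $A'=A\otimes\mathcal O_\infty\otimes\mathcal K$, so that $\operatorname{Prim}A'\cong Y$ by [T], as $\mathcal O_\infty$ and $\mathcal K$ are simple. Let $B=A'\otimes R$. It is separable, nuclear, stable, and $\mathcal O_\infty$-absorbing by [KP]. The path $\mathrm{id}\otimes\rho_s$ is point-norm continuous from $\mathrm{id}$ to $0$. By Lemma 3 it maps each ideal $I_1\otimes I_2$ into itself, hence every ideal of $B$, because by [T] each ideal is the closed sum of the $I_1\otimes I_2$ it contains. By [KR], $B$ is a sequential limit of algebras $C_0(\Gamma,v)\otimes M_k$. These have Hausdorff $\operatorname{Prim}$, namely $\Gamma\setminus\{v\}$. By Lemma 2 and [T] there is a resolution $\pi':P\to\operatorname{Prim}B\cong Y\times\operatorname{Prim}R$.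

**Step 2: removing the factor $\operatorname{Prim}R$.** *We show that $\pi=\mathrm{pr}\circ\pi'$ is a resolution of $Y$, where $\mathrm{pr}:Y\times\operatorname{Prim}R\to Y$ is the projection, which is continuous, open and onto.* (R2): if $L\subset Y$ is locally closed and non-empty, so is $\mathrm{pr}^{-1}(L)$; it meets $\pi'(P)$, so $L$ meets $\pi(P)$. (R1): let $N\subset P$ be open and $V=\operatorname{sat}\pi'(N)$, which is open. Then $\mathrm{pr}(V)$ is open and contains $\pi(N)$, so $\operatorname{sat}\pi(N)\subset\mathrm{pr}(V)$. Conversely, for $v\in V$ there is $u\in\pi'(N)\cap\overline{\{v\}}$; by continuity $\mathrm{pr}(u)\in\overline{\{\mathrm{pr}(v)\}}$, and $\mathrm{pr}(u)\in\pi(N)$, so $\mathrm{pr}(v)\in\operatorname{sat}\pi(N)$. Thus $\operatorname{sat}\pi(N)=\mathrm{pr}(V)$ is open.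

This proves Theorem B, and with it Theorem A: Conjecture 13 is true. $\blacksquare$

## 8. Transfinite layers, and why $X$ must be locally quasi-compact

Let $\mathcal N$ be the class of spaces homeomorphic to $\operatorname{Prim}(A)$ with $A$ separable nuclear.

**Theorem D.** Let $X$ be a second countable topological space.

1. For $U\subset X$ open: $X\in\mathcal N$ iff $X$ is l.q.c. and $U,\ X\setminus U\in\mathcal N$. ($T_0$, sobriety and Dini functions need not be assumed.)
2. Let $X$ be l.q.c. with an increasing family of open sets $(U_\alpha)_{\alpha\le\gamma}$ indexed by ordinals, $U_0=\emptyset$, $U_\gamma=X$, $U_\lambda=\bigcup_{\alpha<\lambda}U_\alpha$ at limits. Then $X\in\mathcal N$ iff all $U_{\alpha+1}\setminus U_\alpha\in\mathcal N$.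
3. If $X$ is l.q.c. and every non-empty closed subset of $X$ contains a non-empty relatively open subset that is Hausdorff (or, more generally, lies in $\mathcal N$), then $X\in\mathcal N$.

*Proof.* "Only if" in (1) and (2): $\operatorname{Prim}A$ is l.q.c., and a locally closed subset of it is the primitive ideal space of an ideal of a quotient of $A$, which is separable and nuclear. The "if" part of (1) is (2) for $\emptyset\subset U\subset X$. We prove "if" in (2). Call the sets $U_{\alpha+1}\setminus U_\alpha$ layers. For each point $x$ the least $\alpha$ with $x\in U_\alpha$ is a successor, so each point lies in exactly one layer.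

**Step 1: $X$ is $T_0$.** Two points in different layers are separated by some $U_\beta$; two points of the same layer are separated because the layer is $T_0$ and its open sets are traces of open sets of $X$.

**Step 2: $X$ is sober.** Let $G$ be a prime closed set. The least $\alpha$ with $G\cap U_\alpha\ne\emptyset$ is a successor $\beta+1$. Then $G\cap U_{\beta+1}$ is contained in the layer $U_{\beta+1}\setminus U_\beta$ and is closed there. As a non-empty relatively open subset of the prime set $G$ it is prime and dense in $G$. The layer is sober, so $G\cap U_{\beta+1}$ has a generic point $x$ in it, and $\overline{\{x\}}=\overline{G\cap U_{\beta+1}}=G$.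

**Step 3: each $U_\alpha$ has a resolution.** We use transfinite induction, starting with $U_0=\emptyset$. At successors apply Theorem C to the second countable, l.q.c., $T_0$ space $U_{\alpha+1}$, its open subset $U_\alpha$, and the layer $U_{\alpha+1}\setminus U_\alpha$, which is in $\mathcal N$ and so has a resolution by Theorem B. At a limit $\lambda$ we have $U_\lambda=\bigcup_kU_{\alpha_k}$ for a sequence $\alpha_k<\lambda$, by the Lindelöf property. The disjoint union of resolutions of the $U_{\alpha_k}$ is a resolution of $U_\lambda$. Saturations in the open set $U_{\alpha_k}$ and in $U_\lambda$ agree, and sat commutes with unions, which gives (R1). A non-empty locally closed set meets some $U_{\alpha_k}$ in a non-empty locally closed set, which gives (R2).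

For $\alpha=\gamma$, $X$ has a resolution, and Theorem B gives $X\in\mathcal N$. This proves (2).

(3) Put $U_0=\emptyset$. As long as $U_\alpha\ne X$, the closed set $X\setminus U_\alpha$ contains a non-empty relatively open subset of the given kind; let $U_{\alpha+1}$ be its union with $U_\alpha$, which is open. Take unions at limits. The process ends with $U_\gamma=X$ for some ordinal $\gamma$. A Hausdorff layer $Z$ is l.q.c., because it is closed in an open subset of $X$. So it is locally compact, second countable and Hausdorff, and $Z=\operatorname{Prim}C_0(Z)\in\mathcal N$. Apply (2). $\blacksquare$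

**Local quasi-compactness of $X$ cannot be dropped.** Let $X=\{y\}\cup(\mathbb N\times\mathbb N)$, where all points of $U=\mathbb N\times\mathbb N$ are open and the sets $\{y\}\cup\{(i,j):i\ge n\}$, $n\in\mathbb N$, form a neighborhood base of $y$. This space is second countable and metrizable, hence sober, and $U\cong\operatorname{Prim}c_0$, $X\setminus U\cong\operatorname{Prim}\mathbb C$. Suppose $K$ were a q.c. neighborhood of $y$. Then $K\supset\{n\}\times\mathbb N$ for some $n$. The set $\{n\}\times\mathbb N$ is clopen in $X$, so it would be q.c.; but it is infinite and discrete. So $y$ has no q.c. neighborhood, and $X$ is not a primitive ideal space. In the proof of Theorem C the hypothesis is used in Step 2, through (Int): the q.c. set $K_\infty$ around $\pi_2(\overline{O'_{n,j}})=\{y\}$ does not exist here.
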